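# Drop Tail Flows: A Unique Stable Pattern That Need Not Attract

## 1. Routes, flows and the proportional update

**Definition (network).** A network is a directed graph $G=(V,E)$ in which each edge (or link) $e$ has a capacity $c(e)>0$. There are connections $C^1,\dots,C^m$. Connection $i$ has a fixed route, which is a directed path in $G$, and its source transmits at a fixed rate $r^i>0$. For each link $e$ on $i$'s route, $f^i_e\ge 0$ denotes the flow of $i$ on $e$: the rate at which $i$'s traffic leaves $e$. The traffic of $i$ entering $e$, its input, is $r^i$ if $e$ is the first link of $i$'s route, and $f^i_{e'}$ if $e'$ is the link immediately before $e$ on $i$'s route.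

Example (the crossing network). Take links $e_1=(u_1,v_1)$ and $e_2=(u_2,v_2)$ of capacity $1$, and links $q=(v_1,u_2)$, $q'=(v_2,u_1)$ of capacity $2$. Connection $1$ has route $e_1,q,e_2$, connection $2$ has route $e_2,q',e_1$, and $r^1=r^2=1$. The inputs of $e_1$ are $1$ (from connection $1$) and $f^2_{q'}$ (from connection $2$). We use this network throughout the first sections.

**Definition (drop tail update).** When link $e$ is updated with inputs $x=(x^i)$ from the connections that use it, put $X=\sum_i x^i$ and
$$\sigma_e(x)=\min\Big(1,\frac{c(e)}{X}\Big)\quad(\sigma_e=1\text{ if }X=0),\qquad F_e(x)=\sigma_e(x)\,x .$$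
The update sets the flows on $e$ equal to $F_e(x)$.

In words: if the total input is at most the capacity, everything passes; otherwise each connection receives its proportional share of the capacity. For example, with $c=3$, the inputs $(1,1)$ give $(1,1)$, and the inputs $(2,4)$ give $\sigma=\tfrac12$ and outputs $(1,2)$.

Three facts will be used constantly. First, $0<\sigma_e\le1$, so outputs never exceed inputs. Second, $\sigma_e(x)X\le c(e)$, with equality if $\sigma_e(x)<1$. Third, $\sigma_e$ and $F_e$ are continuous (near $X=0$ we have $\sigma_e=1$). We drop the subscript $e$ when only one link is in play.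

## 2. Asynchronous dynamics, stable patterns, and the dependency graph

**Definition (dynamics).** Start from an arbitrary configuration $\vec f$ of nonnegative flows in which the flows on each link sum to at most its capacity. At each time step $t=0,1,2,\dots$ an arbitrary nonempty set of links is updated, using the current flows. The timing is arbitrary, except that every link is updated infinitely often. We write $f(t)$ for the configuration just before step $t$.

Example. In the crossing network start with all flows $0$. If $e_1$ and $q$ are updated in the same step, $e_1$ gets inputs $(1,0)$ and sets $f^1_{e_1}=1$, while $q$ still reads the old value and keeps $f^1_q=0$. Only a later update of $q$ copies the value $1$.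

**Definition (stable flow pattern).** A stable flow pattern is a configuration that is unchanged when any single link is updated. Equivalently, on each link $e$ the flows are $F_e$ of the current inputs.

In a stable pattern every flow equals $r^i$ times the product of the factors $\sigma_e$ along the route up to that link. Since $r^i>0$ and $\sigma_e>0$, all flows of a stable pattern are positive, and each is at most $r^i$.

Example. In the crossing network let $a=f^1_{e_1}$ and $b=f^2_{e_2}$ in a stable pattern. Both are at most $1$, so $q,q'$ just copy them. Link $e_1$ has inputs $(1,b)$ with total $1+b\ge1$, so $a=1/(1+b)$; likewise $b=1/(1+a)$. So $a+ab=1=b+ab$, hence $a=b=\rho$ with $\rho^2+\rho=1$, that is, $\rho=(\sqrt5-1)/2$. The remaining flows are $f^1_{e_2}=f^2_{e_1}=\rho/(1+\rho)=\rho^2$. There is exactly one stable pattern.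

**Definition (dependency graph).** The dependency graph $G_d=(V_d,E_d)$ has a vertex $f^i_e$ for each connection $i$ and each link $e$ on $i$'s route. There is a directed edge $(f^i_{e_1},f^j_{e_2})$ iff $e_1,e_2$ are consecutive on $i$'s route ($e_2$ directly after $e_1$) and $j$'s route goes through $e_2$.

So the in-neighbors of $f^j_e$ are exactly the non-constant inputs read when $e$ is updated. Example: in the crossing network, $f^1_{e_2}$ and $f^2_{e_1}$ have no outgoing edges, and the only directed cycle is
$$f^1_{e_1}\to f^1_q\to f^2_{e_2}\to f^2_{q'}\to f^1_{e_1}.$$

## 3. Uniqueness and convergence in arbitrary networks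

Two results are quoted. First, for every network in which all routers use drop tail, a stable flow pattern exists. Second, if $G_d$ contains at most a single directed cycle, all sources transmit at fixed rates and all routers use drop tail, then there is a unique stable flow pattern, and the flow rates on each link approximate it arbitrarily closely as time advances. The problem comes from "Incentive Compatibility and Dynamics of Congestion Control" (http://www.cs.berkeley.edu/~pbg/congestion.pdf), and the conjecture is that the hypothesis on $G_d$ is superfluous. That is, for every network with fixed source rates and drop tail queueing: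

1. there is a unique stable flow pattern;
2. from any initial configuration, under any timing in which every link is updated infinitely often, the flows converge to it.

Prove or disprove. Part 1 turns out to be true and part 2 false, so the conjecture as a conjunction is false. We use the quoted existence result, but not the quoted single-cycle result. Here are the statements we shall prove.

**Theorem A.** In every network the stable flow pattern is unique.

**Theorem B.** There is an explicit network (3 connections, 6 bottleneck links, the rest private uncongested links) and a periodic timing, with every link updated at least once every 9 time steps, for which the flows do not converge. This happens for a set of initial configurations with nonempty interior that meets every neighborhood of the stable pattern.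

**Theorem C1.** Suppose every link is updated infinitely often and the following condition holds.

(R) Whenever $e'$ directly follows $e$ on some route and $t_1<t_2$ are two update times of $e'$, the link $e$ is updated at some time in $[t_1,t_2)$.

Then in every network, from every initial configuration, the flows converge to the stable pattern.

**Theorem C2.** Suppose every link $e$ with $\sum_{i\ni e}r^i>c(e)$ is used by at most two connections. Then, under every timing in which each link is updated infinitely often and from every initial configuration, the flows converge to the stable pattern. By Theorem B, "two" cannot be replaced by "three".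

Here $i\ni e$ means that the route of $i$ uses $e$. Condition (R) says that no flow value is read twice by the next link. It includes synchronous updating (take the time $t_1$ itself) and any fixed cyclic order of updates (between two updates of $e'$, every other link is updated).

## 4. Acyclic dependencies and the crossing network by hand

Suppose $G_d$ has no directed cycle. Order its vertices so that edges go forward. An update of $e$ computes $f^j_e$ from constants and from earlier vertices, so by induction along the order each flow is eventually constant. The limit satisfies the stability equations, and those equations determine it. Everything is trivial here; the subject begins with cycles.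

The crossing network has one cycle. The update at $e_1$ with input $b$ from connection $2$ gives $f^1_{e_1}=1/(1+b)$ for every $b\ge0$, and since $1/(1+\rho)=\rho$,
$$\Big|\frac1{1+b}-\rho\Big|=\Big|\frac1{1+b}-\frac1{1+\rho}\Big|=\frac{|b-\rho|}{(1+b)(1+\rho)}\le\rho\,|b-\rho| .$$
The same holds at $e_2$. Let $\delta$ of a flow be the $\limsup$ of its distance to its stable value. After the first updates of $e_1,e_2$, the links $q,q'$ copy their inputs, which are at most $1$. So
$$\delta(f^1_{e_1})\le\rho\,\delta(f^2_{q'})\le\rho\,\delta(f^2_{e_2})\le\rho^2\,\delta(f^1_q)\le\rho^2\,\delta(f^1_{e_1}),$$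
and all these are $0$. The last flows $f^1_{e_2},f^2_{e_1}$ converge by continuity of $F$. Note that the argument did not care about the timing at all.

## 5. The maximum norm: two connections per overloaded link, and the break at three

The example suggests a plan: show that an update never increases the maximum deviation from a stable pattern, and squeeze. This plan works, under any timing, as long as at most two connections share each link that can be overloaded.

**Proof of Theorem C2.** Fix a stable pattern $g$ and let $y_e$ be its input vector at $e$, so $g_e=F_e(y_e)$.

**Step 1: reduce to flows bounded by the source rates.** The purpose is to make links that cannot be overloaded act as the identity. Outputs never exceed inputs. So after the first update of the first link $e_1$ of $i$'s route, $f^i_{e_1}\le r^i$ forever; after the next update of the second link, the same holds there; and so on. Hence from some time on, $f^i_e\le r^i$ for all $(e,i)$. Also $g^i_e\le r^i$. From then on, on every link with $\sum_{i\ni e}r^i\le c(e)$, the update is $F_e(x)=x$.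

**Step 2: pass to a worst limit.** We want one equation at one link that expresses the worst deviation. Let
$$\delta^i_e=\limsup_{t}|f^i_e(t)-g^i_e|,\qquad \Delta=\max_{e,i}\delta^i_e,$$
and suppose $\Delta>0$, with $\delta^i_e=\Delta$. Flows on $e$ change only when $e$ is updated, so there are update times of $e$ tending to infinity along which the newly written value satisfies $|f^i_e-g^i_e|\to\Delta$. Inputs are bounded, so along a subsequence the input vectors converge, say to $x$. Write $y=y_e$ and $F_i$ for the component of $F_e$ belonging to $i$. Then $|x^j-y^j|\le\Delta$ for every user $j$ of $e$: the deviation is at most $\delta^j$ of $j$'s preceding link, or it is $0$ if $e$ is $j$'s first link. By continuity $|F_i(x)-F_i(y)|=\Delta$.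

**Step 3: the input of $i$ itself deviates by $\Delta$.** We claim $|x^i-y^i|=\Delta$. There are three cases.

If $\sum_{j\ni e}r^j\le c(e)$, then by Step 1 (in the limit) $F_i(x)-F_i(y)=x^i-y^i$.

If $e$ has one user, then $F(x)=\min(x,c)$ is $1$-Lipschitz, so $|x^i-y^i|\ge\Delta$; the other inequality is known.

If $e$ has two users $i,j$, consider the segment $z(\lambda)=y+\lambda(x-y)$, $\lambda\in[0,1]$, with total $Z=z^i+z^j$, which is affine in $\lambda$. Where $Z<c$, $F_i(z)=z^i$ and $\big|\frac{d}{d\lambda}F_i\big|=|x^i-y^i|\le\Delta$. Where $Z>c$, $F_i(z)=cz^i/(z^i+z^j)$ and
$$\Big|\frac{d}{d\lambda}F_i\Big|=\frac{c}{Z^2}\Big|z^j(x^i-y^i)-z^i(x^j-y^j)\Big|\le\frac{c}{Z^2}(z^j+z^i)\Delta=\frac cZ\,\Delta<\Delta. \qquad (1)$$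
The function $\lambda\mapsto F_i(z(\lambda))$ is Lipschitz, so it is the integral of its derivative. Suppose $Z>c$ somewhere on $[0,1]$. Then $Z>c$ on a set of positive measure, and $Z=c$ for at most one $\lambda$ (as $Z$ is affine and not identically $c$). Integrating, $|F_i(x)-F_i(y)|<\Delta$, a contradiction. So $Z\le c$ on all of $[0,1]$, where $F_i(z)=z^i$, and $|x^i-y^i|=|F_i(x)-F_i(y)|=\Delta$.

**Step 4: walk back to the source.** If $e$ is the first link of $i$, then $x^i=y^i=r^i$, contradicting $|x^i-y^i|=\Delta>0$. Otherwise the link $e^-$ preceding $e$ has $\delta^i_{e^-}\ge|x^i-y^i|=\Delta$, hence $\delta^i_{e^-}=\Delta$. Repeat Steps 2 and 3 at $e^-$, and so on back along the route, until the first link gives the contradiction. So $\Delta=0$. $\blacksquare$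

The proof breaks exactly at (1) when there is a third user. Take $c=2.97$, $y=(1,1,1)$, and $x=(1+\eta,1-\eta,1-\eta)$ with $0<\eta<0.03$. Then $X=3-\eta>c$, and
$$F_1(x)-F_1(y)=0.99\Big(\frac{1+\eta}{1-\eta/3}-1\Big)=\frac{1.32\,\eta}{1-\eta/3}>\eta .$$
The deviation has grown: a connection profits from being high and from both rivals being low. Changing to the $\ell^1$ norm does not help. With $x=(1+\eta,1,1)$ the input deviation is $\eta$, and the output deviations are $0.99\cdot\frac{2\eta/3}{1+\eta/3}$ for the first connection and $-0.99\cdot\frac{\eta/3}{1+\eta/3}$ for each of the others, with $\ell^1$ norm $\frac{1.32\,\eta}{1+\eta/3}>\eta$ for small $\eta$. For Theorem A we need a different way to measure distance.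

## 6. Relative entropy does not increase across a link

**Definition (relative entropy).** For $a\ge0$, $b>0$ let
$$d(a,b)=a\log\frac ab-a+b\qquad(0\log0=0),$$
and for vectors $x\ge0$, $y>0$ put $D(x\|y)=\sum_i d(x^i,y^i)$.

For example, $d(2,1)=2\log2-1\approx0.386$ and $d(0,1)=1$. Always $d\ge0$, with $d(a,b)=0$ iff $a=b$: for fixed $b$ the function is strictly convex in $a$, with derivative $\log(a/b)$ vanishing at $a=b$, where the value is $0$. It is continuous in $a\ge0$.

The reason to try $D$ is that proportional scaling is what drop tail does, and $D(sx\|sy)=s\,D(x\|y)$ exactly. The lemma says that the mismatch between two different scaling factors also has the right sign.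

**Lemma 1.** Let $x\ge0$, $y>0$ be inputs of a link, $s=\sigma(x)$, $t=\sigma(y)$. Then
$$D(F(x)\|F(y))\le s\,D(x\|y)\le D(x\|y),$$
and the loss $\ell(x):=D(x\|y)-D(F(x)\|F(y))\ge0$ can vanish only if $s=t$.

**Proof.** Write $X=\sum x^i$, $Y=\sum y^i$.

**Step 1: separate the scaling from the mismatch.** From the definition,
$$D(sx\|ty)=\sum_i s x^i\log\frac{x^i}{y^i}+sX\log\frac st-sX+tY .$$
Since $\sum_i x^i\log(x^i/y^i)=D(x\|y)+X-Y$, this becomes
$$D(sx\|ty)=s\,D(x\|y)+R,\qquad R=sX\log\frac st+(t-s)Y. \qquad (2)$$

**Step 2: show that the mismatch term $R$ is at most $0$, and negative unless $s=t$.** If $s=t$, then $R=0$.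

If $s<t$, then $s<1$, so $sX=c$. Also $tY\le c$, so $Y\le c/t$, and $t-s>0$. Hence
$$R\le c\log\frac st+(t-s)\frac ct=c\Big[\log\frac st+1-\frac st\Big]<0 .$$
If $s>t$, then $t<1$, so $Y=c/t$. Also $sX\le c$, and $\log\frac st>0$. Hence again
$$R\le c\log\frac st+(t-s)\frac ct=c\Big[\log\frac st+1-\frac st\Big]<0 .$$
Both use $\log z<z-1$ for $z\ne1$, with $z=s/t$.

**Step 3: conclude.** By (2), $D(F(x)\|F(y))\le s\,D(x\|y)\le D(x\|y)$, and $\ell(x)=(1-s)D(x\|y)-R$ is a sum of two nonnegative terms. If it vanishes, then $R=0$, so $s=t$. $\square$

## 7. Uniqueness in every network

**Proof of Theorem A.** A stable pattern exists by the quoted result. Let $f$ and $g$ be two stable patterns; as noted in Section 2, all their flows are positive, so Lemma 1 applies to them.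

**Step 1: sum the losses over all links, so that they telescope.** For each link $e$, apply Lemma 1 to the inputs under $f$ (as $x$) and under $g$ (as $y$). By stability the outputs are the flows $f_e$ and $g_e$. Let $\ell_e\ge0$ be the loss. Sort the terms by connection: if $i$ has route $e_1,\dots,e_k$, its inputs contribute
$$d(r^i,r^i)+\sum_{j<k}d(f^i_{e_j},g^i_{e_j})=\sum_{j<k}d(f^i_{e_j},g^i_{e_j}),$$
and its outputs contribute $\sum_{j\le k}d(f^i_{e_j},g^i_{e_j})$. Subtracting,
$$\sum_e\ell_e=-\sum_i d\big(f^i_{\mathrm{last}(i)},g^i_{\mathrm{last}(i)}\big)\le0 .$$

**Step 2: read off equality.** All $\ell_e\ge0$, so all vanish. By Lemma 1 the factor $\sigma_e$ is the same under $f$ and $g$ for every $e$. Every flow is $r^i$ times the product of the factors along the route, so $f=g$. $\blacksquare$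

The dependency graph played no role: cycles are invisible to the sum, because each output is an input of exactly one later link or of none.

From now on $g$ denotes the stable pattern, $y_e$ its input vector at $e$, and
$$\ell_e(x)=D(x\|y_e)-D(F_e(x)\|F_e(y_e))\ge0 .$$

## 8. Convergence when each value is read at most once

To turn Lemma 1 into a convergence proof we need a potential that changes by exactly the losses. The bookkeeping of Section 7 suggests it: count the entropy of those values that are still waiting to be read.

**Definition (pending).** For a connection $i$ and a non-last link $e$ on its route with successor $e'$, the current value $f^i_e$ is pending if $e'$ has not been updated after the step in which the value was written (or since the start, for an initial value). If $e$ and $e'$ are updated in the same step, $e'$ reads the old value and the new value is pending.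

Example: in the crossing network, update $e_1$, then $q$, then $q$ again. The value $f^1_{e_1}$ is pending after the first step. The first update of $q$ reads it, and it is no longer pending. The second update of $q$ reads a value that is not pending; condition (R) forbids this.

**Proof of Theorem C1.** Let
$$W(t)=\sum_{(i,e)\text{ pending before step }t}d\big(f^i_e(t),g^i_e\big)<\infty .$$

**Step 1: under (R), every value read is pending when it is read.** Suppose $e'$ is updated at step $t$ and follows $e$ on the route of $i$. If $e'$ was never updated before, it has not read anything, so $f^i_e(t)$ is pending. Otherwise let $t_1<t$ be its previous update time. By (R), $e$ was updated at some time in $[t_1,t)$; let $w$ be the last such time. The current value was written at step $w$, and $e'$ was not updated at any step strictly between $w$ and $t$. So the value is pending.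

**Step 2: each update makes $W$ drop by at least the loss.** Let $U_t$ be the set of links updated at step $t$ and $x_e(t)$ the input vector of $e$ then. Consider a pair $(i,e)$ with successor $e'$.

- If $e'\in U_t$, then by Step 1 the term $d(f^i_e(t),g^i_e)$ was in $W(t)$, and it is removed. If in addition $e\in U_t$, the new value is pending and its term is added.
- If $e'\notin U_t$ and $e\in U_t$, the term of the new value is added; a term of the old value, if present, is removed, which only helps.
- If neither is updated, nothing changes.

The removed terms in the first case, sorted by $e'$, sum to $\sum_{e'\in U_t}D(x_{e'}(t)\|y_{e'})$, because first-link inputs contribute $d(r^i,r^i)=0$. The added terms sum to at most $\sum_{e\in U_t}D(F_e(x_e(t))\|g_e)$, since last-link outputs are not counted in $W$. As $g_e=F_e(y_e)$,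
$$W(t+1)\le W(t)-\sum_{e\in U_t}D(x_e(t)\|y_e)+\sum_{e\in U_t}D(F_e(x_e(t))\|g_e)=W(t)-\sum_{e\in U_t}\ell_e(x_e(t)). \qquad (3)$$

**Step 3: the factors converge.** Summing (3) and using $W\ge0$, we get $\sum_t\sum_{e\in U_t}\ell_e(x_e(t))\le W(0)<\infty$. So for each $e$, $\ell_e(x_e(t))\to0$ along the update times of $e$. The inputs stay in a compact set (they are bounded by capacities or source rates) and $\ell_e$ is continuous. If $\sigma_e(x_e(t))$ did not tend to $\sigma_e(y_e)$ along the update times, some subsequence of inputs would converge to an $x$ with $\ell_e(x)=0$ but $\sigma_e(x)\ne\sigma_e(y_e)$, contrary to Lemma 1. So $\sigma_e(x_e(t))\to\sigma_e(y_e)$ along the update times of $e$.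

**Step 4: the flows converge, link by link along each route.** The last update time of a link before $t$ tends to infinity with $t$. On the first link, the written values $r^i\sigma_{e_1}(x_{e_1}(t))$ converge to $r^i\sigma_{e_1}(y_{e_1})=g^i_{e_1}$. Inductively, the input of $i$ to $e_j$ converges to its stable value and is multiplied by a convergent factor, so $f^i_{e_j}\to g^i_{e_j}$. $\blacksquare$

Without (R) the proof stops at Step 1. A value that is read three times is charged once in $W$, but its influence is used three times. How much can this cost? Take the link with $c=2.97$, $y=(1,1,1)$ and inputs $1+\varepsilon m_k$ with $m=(1,-1,-1)$, and work to leading order in $\varepsilon$. When the link is overloaded, the output of connection $k$ is $0.99\,(1+\varepsilon m_k')$ with $m_k'=m_k-\frac13\sum_l m_l$ to first order, so $m'=(\frac43,-\frac23,-\frac23)$. Since $d(b(1+\varepsilon m),b)=\frac12 b\varepsilon^2m^2+O(\varepsilon^3)$, the entropy in units of $\frac12\varepsilon^2$ goes from $3$ to $0.99\big(\frac{16}9+\frac49+\frac49\big)=2.64$, a decrease as Lemma 1 demands. But the connection that is alone with its sign has been amplified by $\frac43$. If the link could be read three times,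 each time with a different connection alone with its sign, and only that connection's output were passed on, the three outputs would carry $0.99\cdot3\cdot\frac{16}9=5.28$. This is more than $3$.

## 9. A ring of six bottlenecks with delayed relays

This is the design of the counterexample. At each bottleneck three connections meet. In each phase one of them is the leader: its sign (high or low) is opposite to that of its two rivals, and its output alone is forwarded. A forwarded value is held for three phases; the next bottleneck reads it once as leader and twice as rival. Every connection starts at its source with deviation $0$, and the rivals give it a deviation at its first bottleneck. We now give the precise network.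

**Network.** Indices $n$ are in $\mathbb Z_6$, and $i\in\{0,1,2\}$. The bottleneck links are $B_n=(u_n,v_n)$. Connection $i$ has rate $r^i=1$ and traverses $B_{2i},B_{2i+1},\dots,B_{2i+5}$ in this order. Its age at $B_n$ is
$$\alpha(n,i)=(n-2i)\bmod6\in\{0,\dots,5\}.$$
If $\alpha(n,i)\le4$, it goes from $B_n$ to $B_{n+1}$ through two private links $P^i_n=(v_n,w^i_n)$ and $Q^i_n=(w^i_n,u_{n+1})$. At age $5$ it ends. For instance, connection $1$ starts at $B_2$, has age $3$ at $B_5$, and ends at $B_1$.

Each route visits each $u_n$, $v_n$ and $w^i_n$ at most once, so routes are simple directed paths. Using two private links in series avoids parallel edges. The ages present at $B_n$ are $\{0,2,4\}$ for even $n$ and $\{1,3,5\}$ for odd $n$.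

Let
$$s=0.99,\qquad S=1+s^2+s^4=2.94069601,\qquad g_a=s^a .$$
Private links have capacity $10$. Put $c(B_n)=sS$ for even $n$ and $c(B_n)=s^2S$ for odd $n$.

**The stable pattern.** Let a connection of age $a$ enter a bottleneck at rate $g_a$ and leave it, and the following private links, at rate $g_{a+1}$. The total input is $1+s^2+s^4=S$ for even $n$ and $s+s^3+s^5=sS$ for odd $n$, so $\sigma=s$ at every bottleneck, and the pattern is stable. By Theorem A it is the only stable pattern.

The dependency graph has many cycles, as it must by the quoted result. From $f^i_{B_n}$ with age at most $4$ one passes to the flows of $i$ on $P^i_n$ and $Q^i_n$ and then to $f^j_{B_{n+1}}$ for any $j$. So going once around the ring one may choose freely among three connections at each even $n$ and among two (ages $1,3$) at each odd $n$.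

**Timing.** Since $n-2i\equiv n+i\pmod3$, the residue of the age modulo $3$ is that of $n+i$. Phase $\tau=0,1,2,\dots$ consists of three time steps:

- step $3\tau$: update all $B_n$;
- step $3\tau+1$: update all existing $P^i_n$ with $\tau+\alpha(n,i)\equiv0\pmod3$;
- step $3\tau+2$: update all existing $Q^i_n$ with $\tau+\alpha(n,i)\equiv0\pmod3$.

Call $(n,i)$ active in phase $\tau$ if $\tau+\alpha(n,i)\equiv0\pmod 3$. The ages at any bottleneck, $\{0,2,4\}$ or $\{1,3,5\}$, cover each residue modulo $3$ once, so exactly one connection is active at each bottleneck in each phase. The updated sets are nonempty, since each residue is represented by an age in $\{0,1,2\}$. Each $B_n$ is updated every $3$ steps and each private link every $9$ steps; the timing has period $9$.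

**Choosing the amplitudes.** Suppose a connection of age $a$ enters with relative deviation $\pm\varepsilon M_a$ and its rivals, of ages $b,b'$, enter with the opposite sign and sizes $\varepsilon M_b,\varepsilon M_{b'}$. The three shares of the total are close to $\frac13$, so to first order the output has relative deviation of size $\frac\varepsilon3(2M_a+M_b+M_{b'})$. We want this to be at least $\varepsilon M_{a+1}$, with $M_0=0$ because the source rate does not deviate. So we want
$$M_1<\tfrac13(M_2+M_4),\quad M_2<\tfrac13(2M_1+M_3+M_5),\quad M_3<\tfrac13(2M_2+M_4),$$
$$M_4<\tfrac13(2M_3+M_1+M_5),\quad M_5<\tfrac13(2M_4+M_2).$$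
The values $(M_0,\dots,M_5)=(0,7,11,11,13,12)$ do this: the right sides are $8$, $12\frac13$, $11\frac23$, $13\frac23$, $12\frac13$. With these, fix any $\varepsilon\in(0,10^{-3}]$ and put
$$H_a=g_a(1+\varepsilon M_a),\qquad L_a=g_a(1-\varepsilon M_a).$$
So $H_0=L_0=1=r^i$, and $H_a>L_a>0$ for $a\ge1$.

## 10. One bottleneck: the leader's deviation is regenerated

The next lemma makes the first-order computation exact. Write $F_a$ for the output, at a bottleneck, of its age-$a$ connection, and let $a,b,b'$ be the three ages there.

**Lemma 2.** For every $a\in\{0,\dots,4\}$,
$$F_a(x_a=H_a,\ x_b=L_b,\ x_{b'}=L_{b'})\ge H_{a+1},\qquad F_a(x_a=L_a,\ x_b=H_b,\ x_{b'}=H_{b'})\le L_{a+1}.$$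

**Proof.**

**Step 1: bound the shares of the three connections.** Let $T_0$ be the nominal total input ($S$ or $sS$), so that the capacity is $sT_0$, and let $p_a=g_a/T_0$. For ages $0,2,4$, and equally for ages $1,3,5$, the shares in this order are $\pi_0=1/S$, $\pi_1=s^2/S$, $\pi_2=s^4/S$. With $s^2=0.9801$ and $s^4=0.96059601$,
$$0.340<\pi_0<0.341,\qquad 0.333<\pi_1<0.334,\qquad 0.326<\pi_2<0.327 .$$
To check, multiply by $S$: $0.340S=0.99983\ldots<1<1.00277\ldots=0.341S$; $0.333S=0.97925\ldots<0.9801<0.98219\ldots=0.334S$; $0.326S=0.95866\ldots<0.96059\ldots<0.96160\ldots=0.327S$.

**Step 2: the link is overloaded in both configurations.** This lets us use the proportional formula. Put $A_a=p_aM_a-p_bM_b-p_{b'}M_{b'}$. The total input is $T_0(1+\varepsilon A_a)$ in the first configuration and $T_0(1-\varepsilon A_a)$ in the second. Two shares sum to at most $0.341+0.334=0.675$, so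
$$|A_a|\le\max(p_aM_a,\ p_bM_b+p_{b'}M_{b'})\le13\cdot0.675<9 .$$
Both totals are therefore at least $0.991\,T_0>0.99\,T_0=sT_0$.

**Step 3: reduce the two claims to one numerical margin.** By Step 2 the outputs are
$$g_{a+1}\frac{1+\varepsilon M_a}{1+\varepsilon A_a}\qquad\text{and}\qquad g_{a+1}\frac{1-\varepsilon M_a}{1-\varepsilon A_a}.$$
The first claim is $1+\varepsilon M_a\ge(1+\varepsilon A_a)(1+\varepsilon M_{a+1})$ and the second is $1-\varepsilon M_a\le(1-\varepsilon A_a)(1-\varepsilon M_{a+1})$. Multiplying out and dividing by $\varepsilon$, they are equivalent to
$$M_a-A_a-M_{a+1}\ge\varepsilon A_aM_{a+1}\qquad\text{and}\qquad M_a-A_a-M_{a+1}\ge-\varepsilon A_aM_{a+1}.$$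
The right sides are at most $10^{-3}\cdot9\cdot13=0.117$. So it suffices that $D_a-M_{a+1}>0.117$, where
$$D_a:=M_a-A_a=(1-p_a)M_a+p_bM_b+p_{b'}M_{b'} .$$

**Step 4: check the five margins.**

- $D_0=11\pi_1+13\pi_2\ge3.663+4.238=7.901$, and $M_1=7$.
- $D_1=7(1-\pi_0)+11\pi_1+12\pi_2\ge4.613+3.663+3.912=12.188$, and $M_2=11$.
- $D_2=11(1-\pi_1)+0\cdot\pi_0+13\pi_2\ge7.326+4.238=11.564$, and $M_3=11$.
- $D_3=11(1-\pi_1)+7\pi_0+12\pi_2\ge7.326+2.380+3.912=13.618$, and $M_4=13$.
- $D_4=13(1-\pi_2)+0\cdot\pi_0+11\pi_1\ge8.749+3.663=12.412$, and $M_5=12$.

In each case $D_a-M_{a+1}\ge0.4>0.117$. $\square$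

A numerical instance: $\varepsilon=10^{-3}$ and $a=0$. The inputs $1$, $L_2=0.9801\cdot0.989$, $L_4=0.96059601\cdot0.987$ have total about $2.91743$, the capacity is about $2.91129$, and the age-$0$ output is about $0.9979$. The lemma asks for $H_1=0.99\cdot1.007=0.99693$.

**Monotonicity.** In the dynamics the inputs will satisfy inequalities, not equalities, so we also need the following. If $z$ is the sum of the inputs other than $x_a$, then $F_a(x)=\min\big(x_a,\ c\,x_a/(x_a+z)\big)$ when $x_a+z>0$, and $F_a(x)=0$ when $x_a=0$. Since $x_a/(x_a+z)=1-z/(x_a+z)$ for $x_a+z>0$, the output $F_a$ is nondecreasing in $x_a$ and nonincreasing in each other input.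

## 11. Signs that reproduce themselves: proof of Theorem B

Let $\kappa(m)=+1$ if $m\equiv0\pmod3$ and $\kappa(m)=-1$ otherwise.

**Invariant $I(\tau)$.** Just before phase $\tau$, for each pair $(n,i)$ with age $a=\alpha(n,i)\ge1$, let $x$ be the flow on $Q^i_{n-1}$, which is the input of $i$ to $B_n$. If $\kappa(a+\tau)(-1)^\tau=+1$, then $x\ge H_a$ (sign $+$, "high"). If $\kappa(a+\tau)(-1)^\tau=-1$, then $x\le L_a$ (sign $-$, "low").

In words: in phase $\tau$ the active connection at each bottleneck has sign $(-1)^\tau$, and the other two have sign $-(-1)^\tau$. Here is why these demands are compatible. A value written in phase $\tau$ with sign $(-1)^\tau$ by an active age-$a$ connection is read in phases $\tau+1,\tau+2,\tau+3$ at age $a+1$. Since $\tau+a\equiv0$, the connection is active at age $a+1$ in phase $\tau+2$ only. There the leader's sign must be $(-1)^{\tau+2}=(-1)^\tau$, and in the phases $\tau+1$ and $\tau+3$ a rival's sign must be $-(-1)^{\tau+1}=-(-1)^{\tau+3}=(-1)^\tau$. All three readings want the same sign.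

**Proof of Theorem B.**

**Step 1: start the invariant.** Choose the flows on the $Q$-links so that $I(0)$ holds: at age $a\ge1$, high if $a\equiv0\pmod3$ (that is, $a=3$) and low otherwise. All other flows are arbitrary subject to capacity. For instance, take exactly $H_a$ or $L_a$ on the $Q$-links and the stable values elsewhere. This is allowed, as $H_a<10$.

**Step 2: compute what phase $\tau$ writes, assuming $I(\tau)$.** Let $(n,i)$ be active in phase $\tau$, with age $a\le4$. At step $3\tau$ the input of $i$ at $B_n$ has sign $(-1)^\tau$ by $I(\tau)$, and the inputs of the other two connections, which are not active, have sign $-(-1)^\tau$. An age-$0$ input equals $1=H_0=L_0$ and satisfies both requirements. If $\tau$ is even, the inputs satisfy $x_a\ge H_a$, $x_b\le L_b$, $x_{b'}\le L_{b'}$, so by monotonicity and Lemma 2 the new flow of $i$ on $B_n$ is at least $H_{a+1}$. If $\tau$ is odd, $x_a\le L_a$, $x_b\ge H_b$, $x_{b'}\ge H_{b'}$, and the new flow is at most $L_{a+1}$. This value is at most $c(B_n)<10$, so step $3\tau+1$ copies it to $P^i_n$ and step $3\tau+2$ copies it to $Q^i_n$. The non-active $Q$-links keep their values.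

**Step 3: check $I(\tau+1)$.** Consider $Q^i_n$ with $\alpha(n,i)=a\le4$. It is the input of $i$ to $B_{n+1}$ at age $a+1$. Put $m=\tau+a$. By $I(\tau)$ its sign before phase $\tau$ is $\kappa(m+1)(-1)^\tau$. The sign required by $I(\tau+1)$ is $\kappa(m+2)(-1)^{\tau+1}$.

- $m\equiv0$ (refreshed): by Step 2 the new sign is $(-1)^\tau$. Required: $\kappa(m+2)(-1)^{\tau+1}=-(-1)^{\tau+1}=(-1)^\tau$.
- $m\equiv1$ (unchanged): the sign is $\kappa(m+1)(-1)^\tau=-(-1)^\tau$. Required: $\kappa(m+2)(-1)^{\tau+1}=(-1)^{\tau+1}=-(-1)^\tau$.
- $m\equiv2$ (unchanged): the sign is $\kappa(m+1)(-1)^\tau=(-1)^\tau$. Required: $\kappa(m+2)(-1)^{\tau+1}=-(-1)^{\tau+1}=(-1)^\tau$.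

The signs agree in all cases. Every pair of age at least $1$ at its bottleneck arises in this way, so $I(\tau+1)$ holds. By induction $I(\tau)$ holds for all $\tau$.

**Step 4: no limit.** Each $Q^i_n$ with $\alpha(n,i)=a\le4$ is refreshed exactly in the phases $\tau\equiv-a\pmod3$. Consecutive such phases differ by $3$, so they alternate in parity. By Step 2 the flow on $Q^i_n$ is alternately at least $H_{a+1}$ and at most $L_{a+1}$ forever, where
$$H_{a+1}-L_{a+1}=2\varepsilon M_{a+1}g_{a+1}>0 .$$
The flows have no limit, and part 2 of the conjecture is false.

**Step 5: the bad initial configurations contain open sets arbitrarily near the stable pattern.** $I(0)$ consists of non-strict inequalities on the $Q$-flows only. Take the $Q$-flow feeding age $a\ge1$ equal to $g_a(1+2\varepsilon M_a)$ if it must be high and $g_a(1-2\varepsilon M_a)$ if low; take the stable values on the $P$-links; and take $1-\varepsilon$ times the stable values on the bottlenecks. All flows are positive, all capacity constraints are strict, and, since $M_a>0$ for $a\ge1$, all inequalities of $I(0)$ hold strictly. So a whole ball around this configuration consists of configurations satisfying $I(0)$. Each of its flows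 differs from the stable value by at most $26\varepsilon$, and $\varepsilon\in(0,10^{-3}]$ was arbitrary. Hence the set of bad initial configurations has nonempty interior and meets every neighborhood of the stable pattern, even in a set with nonempty interior. In particular the stable pattern is not even locally stable under this timing. $\blacksquare$

**Comparison with Theorems C1 and C2.** In this network the links that can be overloaded are exactly the $B_n$: there $\sum_{i\ni B_n}r^i=3>c(B_n)$, while each private link has one user with rate $1\le10$. Each $B_n$ carries exactly three connections, so "two" in Theorem C2 cannot be replaced by "three". The timing violates (R), since $B_{n+1}$ is updated in every phase while $Q^i_n$ is updated in every third phase, so each value written on a $Q$-link is read three times by the next bottleneck.
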